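\title{The facets of the cut polytope nearest to its barycenter}

\begin{abstract}
We prove that every facet of the cut polytope of the complete graph $K_n$ is at Euclidean distance at least $1/(2\sqrt3)$ from the barycenter $(\frac12,\dots,\frac12)$, with equality exactly for the triangle facets. This follows from a sharp inequality for quadratic forms on sign vectors: every real symmetric matrix $A$ with zero diagonal satisfies $\max_{s\in\{\pm1\}^n}s^TAs\ge\sqrt{2/3}\,(\operatorname{tr}A^2)^{1/2}$, and the nonzero cases of equality are supported on one triangle. The proof is an induction that merges two indices. When no merge makes progress, $A$ nearly satisfies a quadratic equation, which forces a very negative eigenvalue, and the bound $\max_s s^TAs\ge-\lambda_{\min}(A)$ closes the argument. As consequences we determine the largest ball in the cut polytope, bound the maximum cut for arbitrary real weights, and extend the distance bound to all graphs.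
\end{abstract}

\section{The cut polytope and its triangle facets}\label{sec:intro}

Let $n\ge3$ and let $K_n$ be the complete graph on $[n]=\{1,\dots,n\}$. For $S\subseteq[n]$, the \emph{cut} $\delta(S)$ is the set of edges $ij$ with exactly one endpoint in $S$, and its incidence vector $X^{\delta(S)}\in\mathbb R^{\binom n2}$ has coordinate $1$ on the edges of $\delta(S)$ and $0$ elsewhere. The \emph{cut polytope} $P_n$ is the convex hull of these vectors. Since $S$ and its complement define the same cut, $P_n$ has $2^{n-1}$ vertices, one for each $S$ with $n\notin S$. Every edge lies in half of these cuts, so the average of the vertices, the \emph{barycenter} of $P_n$, is $b=(\frac12,\dots,\frac12)$.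

A cut contains either none or exactly two of the edges of a triangle $ijk$. Hence the \emph{triangle inequalities}
\begin{equation}\label{eq:triangle}
x_{ij}+x_{ik}+x_{jk}\le2,\qquad x_{ij}-x_{ik}-x_{jk}\le0\qquad(i,j,k\text{ pairwise distinct})
\end{equation}
hold on $P_n$. There are four of them for each triangle, and they define facets of $P_n$, the \emph{triangle facets}. By the \emph{distance} of a facet from $b$ we mean the Euclidean distance from $b$ to the hyperplane that the facet spans; for the hyperplane $g\cdot x=g_0$ it is $|g\cdot b-g_0|/\|g\|$. Both inequalities in \eqref{eq:triangle} have slack $\frac12$ at $b$ and a normal vector of length $\sqrt3$, so every triangle facet is at distance $1/(2\sqrt3)$.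

The smallest distance of a facet from $b$ is the radius of the largest ball about $b$ contained in $P_n$. For $n=3$ the polytope is the regular tetrahedron with vertices $000$, $110$, $101$, $011$, its four facets are the triangle facets, and the radius is $1/(2\sqrt3)$. For larger $n$ the vertices recede, since they lie at distance $\frac12\binom n2^{1/2}$ from $b$, and inequalities with many nonzero coefficients appear, whose long normal vectors might bring them closer to $b$. A first test suggests that they do not. For odd $k\le n$, a cut contains at most $\frac{k-1}2\cdot\frac{k+1}2$ edges among the nodes $1,\dots,k$, so $\sum_{i<j\le k}x_{ij}\le(k^2-1)/4$ is valid. Its slack at $b$ is $\frac{k^2-1}4-\frac{k(k-1)}4=\frac{k-1}4$, and its distance from $b$ is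
\[
\frac{(k-1)/4}{\sqrt{k(k-1)/2}}=\sqrt{\frac{k-1}{8k}},
\]
which equals $1/(2\sqrt3)$ for $k=3$ and increases with $k$. It is also known that a facet defined by an inequality $v\cdot x\le0$ with all components of $v$ in $\{0,1,-1\}$ is at distance at least $1/(2\sqrt3)$ from $b$, with equality precisely for triangle facets. Conjecture~3.3 of \cite{cutcone} asserts that the same holds for all facets of $P_n$, independently of $n$. We prove it.

\begin{theorem}\label{thm:facets}
Let $n\ge3$. Every facet of $P_n$ is at distance at least $1/(2\sqrt3)$ from $b$, with equality if and only if it is a triangle facet.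
\end{theorem}

The proof uses no description of the facets of $P_n$. It bounds the distance from $b$ of every supporting hyperplane, and this is a statement about quadratic forms. Let $\mathcal S_n$ be the space of real symmetric $n\times n$ matrices $A=(a_{ij})$ with zero diagonal, and put
\[
m(A)=\max_{s\in\{\pm1\}^n}s^TAs,\qquad \|A\|^2=\sum_{i,j}a_{ij}^2=\operatorname{tr}A^2 .
\]
We call $A\in\mathcal S_n$ a \emph{triangle form} if there are a $3$-element set $W\subseteq[n]$ and a number $t>0$ such that $|a_{ij}|=t$ for distinct $i,j\in W$, the product of the three entries $a_{ij}$ with $i<j$ in $W$ is negative, and all other entries vanish.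

\begin{theorem}\label{thm:forms}
For every $n\ge1$ and every $A\in\mathcal S_n$,
\[
m(A)\ge\sqrt{2/3}\,\|A\|.
\]
If $A\ne0$, equality holds if and only if $A$ is a triangle form.
\end{theorem}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:facets} from Theorem~\ref{thm:forms}. Section~\ref{sec:merge} sets up the induction and isolates the matrices on which it stalls. Sections~\ref{sec:rows} and~\ref{sec:spectral} prove two lower bounds for $m(A)$, in terms of one row and of the smallest eigenvalue, and Section~\ref{sec:proof} uses them to show that the induction stalls only on triangle forms. Section~\ref{sec:consequences} contains consequences for inscribed balls, maximum cuts and arbitrary graphs.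

\section{From supporting hyperplanes to quadratic forms}\label{sec:reduction}

Encode $S\subseteq[n]$ by the sign vector $s$ with $s_i=-1$ for $i\in S$ and $s_i=1$ otherwise. Then $X^{\delta(S)}_{ij}=(1-s_is_j)/2$. For $g\in\mathbb R^{\binom n2}$ let $A_g\in\mathcal S_n$ have the entries $a_{ij}=a_{ji}=-g_{ij}$. Then $\|A_g\|=\sqrt2\,\|g\|$, because each edge occurs twice in the matrix, and
\begin{equation}\label{eq:vertex}
g\cdot X^{\delta(S)}=\tfrac12\sum_{i<j}g_{ij}+\tfrac12\sum_{i<j}a_{ij}s_is_j=g\cdot b+\tfrac14\,s^TA_gs .
\end{equation}
A linear function attains its maximum over $P_n$ at a vertex, so $\max_{P_n}g\cdot x-g\cdot b=\frac14m(A_g)$. For $g\ne0$, Theorem~\ref{thm:forms} gives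
\begin{equation}\label{eq:dist}
\frac{\max_{x\in P_n}g\cdot x-g\cdot b}{\|g\|}=\frac{\sqrt2}4\,\frac{m(A_g)}{\|A_g\|}\ \ge\ \frac{\sqrt2}4\sqrt{\frac23}=\frac1{2\sqrt3},
\end{equation}
with equality if and only if $A_g$ is a triangle form.

\begin{proof}[Proof of Theorem~\ref{thm:facets} from Theorem~\ref{thm:forms}]
By \eqref{eq:dist}, no nonzero linear function is constant on $P_n$, so $P_n$ is full-dimensional. Each facet therefore spans a unique hyperplane $g\cdot x=g_0$, and we orient it so that $g_0=\max_{P_n}g\cdot x$. Its distance from $b$ is the left side of \eqref{eq:dist}, which is at least $1/(2\sqrt3)$. If equality holds, $A_g$ is a triangle form, so $g$ is supported on a triangle $ijk$ with entries $\pm t$ whose product is positive. Either all three entries are positive or exactly two are negative, so after relabeling $i,j,k$ the function $t^{-1}g\cdot x$ is the left side of one of the inequalities \eqref{eq:triangle}. On the cuts these left sides have maximum $2$ and $0$, so the hyperplane is that of a triangle facet. Conversely, triangle facets are at distance $1/(2\sqrt3)$ by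 Section~\ref{sec:intro}.
\end{proof}

The rest of the proof concerns $\mathcal S_n$ only. We use one symmetry repeatedly. If $D$ is a diagonal matrix with entries $\pm1$, the passage from $A$ to $DAD$ is called a \emph{switching}. It preserves $m(A)$, because $s\mapsto Ds$ permutes the sign vectors; it preserves the eigenvalues, because $D=D^{-1}$; and it preserves the numbers $|a_{ij}|$ and the triangle products $a_{ij}a_{ik}a_{jk}$. Two edges of a triangle share a node, and switching at that node changes both signs. So the three entries on a triangle can be switched to be all negative if their product is negative, and all positive if it is positive.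

\begin{example}\label{ex:T}
Let $J$ be the all-ones matrix and $T=I-J\in\mathcal S_3$, so that all off-diagonal entries equal $-1$ and $\|T\|^2=6$. We have $s^TTs=3-(s_1+s_2+s_3)^2$, which equals $2$ for six sign vectors and $-6$ for two. Thus $m(T)=2=\sqrt{2/3}\,\|T\|$. The eigenvalues of $T$ are $-2$, with eigenvector $(1,1,1)$, and $1,1$. Every triangle form is a switching of $tT$, padded with zero rows and columns, so triangle forms attain equality in Theorem~\ref{thm:forms}. In contrast, $m(-T)=6$.
\end{example}

A probabilistic reading shows where the difficulty lies. Let $s$ be uniform on $\{\pm1\}^n$. The products $s_is_j$ with $i<j$ have mean zero and are orthonormal, so $s^TAs=2\sum_{i<j}a_{ij}s_is_j$ has mean $0$ and variance $\sigma^2=2\|A\|^2$. The mean gives $m(A)\ge0$; this already needs the zero diagonal, as $-I$ shows. The variance gives $\max_s|s^TAs|\ge\sigma$, but the large values may all be negative. Theorem~\ref{thm:forms} is the one-sided statement $m(A)\ge\sigma/\sqrt3$, and it limits how skewed the distribution can be. The skewness is governed by triangles: a product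 of three factors $s_is_j$ has nonzero mean only if the three edges form a triangle, so $\mathbb E(s^TAs)^3=48\sum_{i<j<k}a_{ij}a_{ik}a_{jk}=8\operatorname{tr}A^3$. One should expect extremal matrices to have negative triangle products and very negative $\operatorname{tr}A^3$, and this trace will play a role in the proof.

\section{Merging two indices}\label{sec:merge}

To use induction on $n$ we restrict to sign vectors with $s_j=\pm s_i$. The restricted form is a constant plus a form in one variable fewer. Let $n\ge2$, $i\ne j$, $K=[n]\setminus\{i,j\}$ and $\varepsilon\in\{+1,-1\}$. The \emph{merged matrix} $A^\varepsilon\in\mathcal S_{n-1}$, also written $A^+$ or $A^-$, is indexed by $K\cup\{*\}$ and has the entries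
\[
A^\varepsilon_{kl}=a_{kl},\qquad A^\varepsilon_{*k}=A^\varepsilon_{k*}=a_{ik}+\varepsilon a_{jk}\quad(k,l\in K),\qquad A^\varepsilon_{**}=0 .
\]

\begin{lemma}\label{lem:merge}
For $A\in\mathcal S_n$, $i\ne j$ and $\varepsilon=\pm1$,
\[
m(A)\ge2\varepsilon a_{ij}+m(A^\varepsilon),\qquad\|A^\varepsilon\|^2=\|A\|^2-2a_{ij}^2+4\varepsilon(A^2)_{ij}.
\]
In particular $m(A)\ge2|a_{ij}|$.
\end{lemma}

\begin{proof}
Given signs $s'$ on $K\cup\{*\}$, put $s_i=s'_*$, $s_j=\varepsilon s'_*$ and $s_k=s'_k$ for $k\in K$. Then
\[
s^TAs=2\varepsilon a_{ij}+2s'_*\sum_{k\in K}(a_{ik}+\varepsilon a_{jk})s'_k+\sum_{k,l\in K}a_{kl}s'_ks'_l=2\varepsilon a_{ij}+s'^{\,T}A^\varepsilon s',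
\]
which gives the inequality. In passing from $\|A\|^2$ to $\|A^\varepsilon\|^2$, the term $2a_{ij}^2$ disappears and $2(a_{ik}^2+a_{jk}^2)$ is replaced by $2(a_{ik}+\varepsilon a_{jk})^2$, a change of $4\varepsilon a_{ik}a_{jk}$. Since the diagonal is zero, $\sum_{k\in K}a_{ik}a_{jk}=(A^2)_{ij}$. For the last claim take $\varepsilon$ with $\varepsilon a_{ij}=|a_{ij}|$ and use $m(A^\varepsilon)\ge0$.
\end{proof}

The entry bound settles the inequality for $n\le3$: there are at most six nonzero entries, so $\|A\|^2\le6\max a_{ij}^2\le\frac32m(A)^2$. For larger $n$ the same argument gives only $\|A\|^2\le\frac{n(n-1)}4m(A)^2$, and the induction has to do the work. The first case shows how.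

\begin{example}\label{ex:four}
Let $A\in\mathcal S_4$ have all off-diagonal entries $\pm1$. Then $\|A\|^2=12$ and we want $m(A)\ge\sqrt8$. Take any pair $i,j$ and merge with $\varepsilon=a_{ij}$, which gains $2$. The number $\tau=\varepsilon(A^2)_{ij}=\sum_ka_{ij}a_{ik}a_{jk}$ is the sum of the products along the two triangles through $ij$, so $\tau\in\{2,0,-2\}$ and $\|A^\varepsilon\|^2=10+4\tau\in\{18,10,2\}$. The case $n=3$ gives
\[
m(A)\ge2+\sqrt{2/3}\,\|A^\varepsilon\|\ge2+2/\sqrt3>3>\sqrt8 .
\]
The worst case $\tau=-2$ occurs for $A=I-J$: the rows $i$ and $j$ cancel in the merge and a single edge survives. For $T\in\mathcal S_3$ the same cancellation leaves $T^-=0$, and the gain $2$ meets the target $\sqrt{2/3}\,\|T\|=2$ with nothing to spare.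
\end{example}

In general, a merge trades the gain $2\varepsilon a_{ij}$ against the change of norm. Suppose the inequality of Theorem~\ref{thm:forms} holds in $\mathcal S_{n-1}$, let $a_{ij}\ne0$, and let $\varepsilon$ be the sign of $a_{ij}$. If the sum of triangle products $a_{ij}(A^2)_{ij}=\sum_ka_{ij}a_{ik}a_{jk}$ is nonnegative, the squared norm drops by at most $2a_{ij}^2$, and the gain outweighs this:
\[
m(A)^2\ge\bigl(2|a_{ij}|+\sqrt{2/3}\,\|A^\varepsilon\|\bigr)^2\ge4a_{ij}^2+\tfrac23\bigl(\|A\|^2-2a_{ij}^2\bigr)>\tfrac23\|A\|^2 .
\]
So this merge can fail only if the sum is negative. If it is very negative, the opposite sign becomes attractive: it costs $2|a_{ij}|$ but increases the norm. When both merges fail, $(A^2)_{ij}$ is confined to a short interval. To state this with simple constants we scale $A$ to the norm of $T$, so that the target value $\sqrt{2/3}\,\|A\|$ is $2$.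

\begin{lemma}\label{lem:stall}
Let $n\ge2$ and assume that $m(B)\ge\sqrt{2/3}\,\|B\|$ for all $B\in\mathcal S_{n-1}$. If $A\in\mathcal S_n$ has $\|A\|^2=6$ and $m(A)\le2$, then
\[
\bigl|(A^2)_{ij}+3a_{ij}\bigr|\le2a_{ij}^2\qquad\text{for all }i\ne j .
\]
\end{lemma}

\begin{proof}
By the assumption and Lemma~\ref{lem:merge}, $0\le\sqrt{2/3}\,\|A^\varepsilon\|\le m(A^\varepsilon)\le2-2\varepsilon a_{ij}$. Squaring and inserting the formula for $\|A^\varepsilon\|^2$ gives
\[
4-\tfrac43a_{ij}^2+\tfrac83\varepsilon(A^2)_{ij}\le4-8\varepsilon a_{ij}+4a_{ij}^2,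
\]
that is, $\varepsilon\bigl((A^2)_{ij}+3a_{ij}\bigr)\le2a_{ij}^2$. Use both signs $\varepsilon$.
\end{proof}

For $T$ we have $(T^2)_{ij}=1$ and $|1-3|=2$, so the bound is attained. Lemma~\ref{lem:stall} says that $A^2+3A$ is diagonal up to errors that are quadratic in the entries. An approximate polynomial identity is a constraint on eigenvalues. To read it we need an upper bound on the diagonal entries $(A^2)_{ii}$, and to exploit it we need a lower bound on $m(A)$ in terms of the spectrum. Both bounds must be exact for $T$, where $(T^2)_{ii}=2$ and $\lambda_{\min}(T)=-2$, because any loss on the extremal matrix would break the induction.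

\section{The bound from one row}\label{sec:rows}

For $A\in\mathcal S_n$ let $r_i=\sum_ka_{ik}^2=(A^2)_{ii}$ be the squared length of row $i$. A long row forces a large $m(A)$: choose all signs but $s_i$ at random, and then choose $s_i$ to make the contribution of row $i$ nonnegative. The expected contribution is controlled by Szarek's form of the Khinchine inequality, which we include with the proof of Lata{\l}a and Oleszkiewicz.

\begin{lemma}[Szarek's inequality]\label{lem:szarek}
Let $c\in\mathbb R^d$ and let $s$ be uniform on $\{\pm1\}^d$. Then $\mathbb E\bigl|\sum_kc_ks_k\bigr|\ge\|c\|/\sqrt2$.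
\end{lemma}

\begin{proof}
Let $\ell(s)=\sum_kc_ks_k$ and $h=|\ell|$, so that $\mathbb Eh^2=\|c\|^2$. We must bound the variance of $h$ by $\frac12\mathbb Eh^2$, and we do so by estimating $\mathbb E[h\,Lh]$ from both sides, where
\[
(Lf)(s)=\tfrac12\sum_{k=1}^d\bigl(f(s)-f(s^{(k)})\bigr)
\]
and $s^{(k)}$ is $s$ with the $k$th sign reversed.

The Walsh functions $\chi_S(s)=\prod_{k\in S}s_k$, $S\subseteq[d]$, form an orthonormal basis of the real functions on $\{\pm1\}^d$ for the inner product $\mathbb E[fg]$. Reversing $s_k$ changes the sign of $\chi_S$ exactly when $k\in S$, so $L\chi_S=|S|\chi_S$. Write $h=\sum_S\hat h(S)\chi_S$. Then $\hat h(\emptyset)=\mathbb Eh$ and $\sum_S\hat h(S)^2=\mathbb Eh^2$. Since $h(-s)=h(s)$ and $\chi_S(-s)=(-1)^{|S|}\chi_S(s)$, the coefficients with $|S|$ odd vanish. Every nonempty $S$ that contributes has $|S|\ge2$, and so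
\[
\mathbb E[h\,Lh]=\sum_S|S|\,\hat h(S)^2\ge2\bigl(\mathbb Eh^2-(\mathbb Eh)^2\bigr).
\]
On the other hand, $\sum_k\ell(s^{(k)})=\sum_k(\ell(s)-2c_ks_k)=(d-2)\ell(s)$, so the triangle inequality gives $\sum_kh(s^{(k)})\ge(d-2)h(s)$. Hence $Lh\le\frac12\bigl(d-(d-2)\bigr)h=h$, and $\mathbb E[h\,Lh]\le\mathbb Eh^2$ because $h\ge0$. The two estimates give $(\mathbb Eh)^2\ge\frac12\mathbb Eh^2$.
\end{proof}

Equality holds for $c=(1,1)$, where $\mathbb E|s_1+s_2|=1$. Up to sign, these are the off-diagonal entries of a row of $T$.

\begin{lemma}\label{lem:row}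
For $A\in\mathcal S_n$ and every $i$, we have $r_i\le m(A)^2/2$.
\end{lemma}

\begin{proof}
Let the signs $s_k$, $k\ne i$, be uniform and independent, and choose $s_i$ so that $s_i\sum_{k\ne i}a_{ik}s_k=\bigl|\sum_{k\ne i}a_{ik}s_k\bigr|$. The terms of $s^TAs$ that do not involve $i$ have mean zero. By Lemma~\ref{lem:szarek},
\[
m(A)\ge\mathbb E\,s^TAs=2\,\mathbb E\Bigl|\sum_{k\ne i}a_{ik}s_k\Bigr|\ge2\sqrt{r_i/2}=\sqrt{2r_i}.\qedhere
\]
\end{proof}

\section{The bound from the smallest eigenvalue}\label{sec:spectral}

A very negative eigenvalue describes a direction in which the form is small, yet it forces the form to be large at some sign vector.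

\begin{proposition}\label{prop:spectral}
For every $n\ge1$ and every $A\in\mathcal S_n$, we have $m(A)\ge-\lambda_{\min}(A)$.
\end{proposition}

It is convenient to set $N=-A$; the claim becomes $\min_ss^TNs\le-\lambda_{\max}(N)$. The model case is $N=J-I$ of order $n$. Here $\lambda_{\max}(N)=n-1$ and $s^TNs=(\sum_is_i)^2-n$, with minimum $-n$ for even $n$ and $-(n-1)$ for odd $n$, so the bound is sharp for odd $n$. The minimum is reached by pairing indices and giving them opposite signs. One such pairing is the merge with $\varepsilon=-1$: it contributes $-2N_{ij}=-2$, and for $n\ge3$ the matrix $N^-$ is $J-I$ of order $n-2$ with a zero row and column added, so the largest eigenvalue drops by exactly $2$. The general proof shows that there is always a pair for which the eigenvalue drops by no more than the merge contributes.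

Recall that $\lambda_{\max}(M)\,\|z\|^2\ge z^TMz$ for a symmetric matrix $M$ and any vector $z$. Every $M\in\mathcal S_n$ has trace zero, so $\lambda_{\max}(M)\ge0$, with equality only for $M=0$.

\begin{lemma}\label{lem:pair}
Let $0\ne N\in\mathcal S_n$ and $\lambda=\lambda_{\max}(N)$, and suppose that $\lambda$ has a unit eigenvector $w$ with $w_k\ge0$ for all $k$. Then there is a pair $i\ne j$ whose merged matrix satisfies $\lambda_{\max}(N^-)\ge\lambda-2N_{ij}$.
\end{lemma}

\begin{proof}
\emph{A test for one pair.} Fix $i\ne j$ and write $\alpha=w_i$, $\beta=w_j$, $c=N_{ij}$, $K=[n]\setminus\{i,j\}$. To bound $\lambda_{\max}(N^-)$ from below we need a test vector, and we merge $w$ in the same way as the rows of $N$: let $z_*=\alpha-\beta$ and $z_k=w_k$ for $k\in K$. Then $\|z\|^2=1-\alpha^2-\beta^2+(\alpha-\beta)^2=1-2\alpha\beta$. Rows $i$ and $j$ of $Nw=\lambda w$ read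
\[
\sum_{k\in K}N_{ik}w_k=\lambda\alpha-c\beta,\qquad\sum_{k\in K}N_{jk}w_k=\lambda\beta-c\alpha,
\]
and their difference is $(\alpha-\beta)(\lambda+c)$. Removing from $w^TNw=\lambda$ the terms that involve $i$ or $j$ gives
\[
\sum_{k,l\in K}N_{kl}w_kw_l=\lambda-2\alpha(\lambda\alpha-c\beta)-2\beta(\lambda\beta-c\alpha)-2c\alpha\beta=\lambda(1-2\alpha^2-2\beta^2)+2c\alpha\beta .
\]
Adding the terms with the index $*$, which contribute $2(\alpha-\beta)^2(\lambda+c)$, we obtain
\[
z^TN^-z=\lambda(1-4\alpha\beta)+2c(\alpha^2+\beta^2-\alpha\beta),
\]
and therefore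
\begin{equation}\label{eq:test}
z^TN^-z-(\lambda-2c)\|z\|^2=2\bigl[c\,(1+\alpha^2+\beta^2-3\alpha\beta)-\lambda\alpha\beta\bigr].
\end{equation}
Call the pair \emph{good} if
\begin{equation}\label{eq:good}
N_{ij}\,(1+w_i^2+w_j^2-3w_iw_j)\ge\lambda w_iw_j .
\end{equation}
A good pair satisfies the conclusion. If $z\ne0$, this follows from \eqref{eq:test}. If $z=0$, then $w$ is supported on $\{i,j\}$ and $\alpha=\beta=1/\sqrt2$, so $\lambda=w^TNw=c$ and $\lambda_{\max}(N^-)\ge0>-\lambda=\lambda-2c$.

\emph{A good pair exists.} Suppose that \eqref{eq:good} fails for all pairs. Each failure is an upper bound on $N_{ij}$, and we play these bounds against the identity $\sum_{i\ne j}N_{ij}w_iw_j=\lambda>0$. Put $p_i=w_i^2$, so $\sum_ip_i=1$. The identity shows that $w_iw_j>0$ for some pair, and hence $p_i<1$ for all $i$. We have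
\[
1+w_i^2+w_j^2-3w_iw_j=1+(w_i-w_j)^2-w_iw_j\ge1-w_iw_j\ge1-\tfrac{p_i+p_j}2\ge\tfrac12 .
\]
Since $w_iw_j\ge0$, which is where the sign hypothesis on $w$ enters, we may decrease the denominator in the failed inequality:
\[
N_{ij}<\frac{\lambda w_iw_j}{1+w_i^2+w_j^2-3w_iw_j}\le\frac{\lambda w_iw_j}{1-(p_i+p_j)/2}\le\frac{\lambda w_iw_j}2\Bigl(\frac1{1-p_i}+\frac1{1-p_j}\Bigr).
\]
The last step is the convexity of $t\mapsto1/(1-t)$ on $[0,1)$. Multiply by $w_iw_j\ge0$ and sum; strictness survives because one of these factors is positive. Using symmetry in $i,j$ and $\sum_{j\ne i}p_j=1-p_i$, we get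
\[
\lambda<\lambda\sum_{i\ne j}\frac{p_ip_j}2\Bigl(\frac1{1-p_i}+\frac1{1-p_j}\Bigr)=\lambda\sum_i\frac{p_i}{1-p_i}\sum_{j\ne i}p_j=\lambda\sum_ip_i=\lambda,
\]
a contradiction.
\end{proof}

For $N=J-I$ and $w_k=n^{-1/2}$ both sides of \eqref{eq:good} equal $1-1/n$ for every pair, so the averaging has no room to spare.

\begin{proof}[Proof of Proposition~\ref{prop:spectral}]
We use induction on $n$. The claim holds for $A=0$, and in particular for $n=1$. Let $N=-A\ne0$ and $\lambda=\lambda_{\max}(N)$. If $w$ is a unit eigenvector for $\lambda$ and $D$ is a sign matrix with $Dw\ge0$, then $Dw$ is an eigenvector of $DND$ for $\lambda$, so after a switching Lemma~\ref{lem:pair} applies. For the pair that it provides, $A^-=-N^-$, and Lemma~\ref{lem:merge} with the induction hypothesis gives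
\[
m(A)\ge-2a_{ij}+m(A^-)\ge2N_{ij}+\lambda_{\max}(N^-)\ge\lambda=-\lambda_{\min}(A).\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:forms}}\label{sec:proof}

We use induction on $n$. For $n=1$ the only matrix is $0$. Let $n\ge2$, assume the inequality in $\mathcal S_{n-1}$, and let $0\ne A\in\mathcal S_n$. Both sides of the inequality are homogeneous under positive scaling, so we may assume $\|A\|^2=6$, and then $\sqrt{2/3}\,\|A\|=2$. Triangle forms have $m(A)=2$ by Example~\ref{ex:T}. It therefore suffices to prove:
\begin{quote}
\emph{If $\|A\|^2=6$ and $m(A)\le2$, then $A$ is a triangle form.}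
\end{quote}
Assume $m(A)\le2$. Lemmas~\ref{lem:merge} and~\ref{lem:row} and Proposition~\ref{prop:spectral} give
\begin{equation}\label{eq:three}
|a_{ij}|\le1,\qquad r_i\le2,\qquad\lambda_{\min}(A)\ge-2,
\end{equation}
and Lemma~\ref{lem:stall} gives
\begin{equation}\label{eq:quadratic}
A^2+3A=\operatorname{diag}(r_1,\dots,r_n)+E,\qquad E_{ii}=0,\quad|E_{ij}|\le2a_{ij}^2 .
\end{equation}
We show that \eqref{eq:quadratic} forces an eigenvalue below $-1$, that no eigenvalue lies strictly between $-2$ and $-1$, and that the eigenvalue $-2$ which remains determines $A$.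

\medskip\noindent\textbf{Step 1: $A$ has an eigenvalue less than $-1$.}
Pairing \eqref{eq:quadratic} with $A$ itself produces the trace of the cube. Since the diagonal of $A$ vanishes and $|a_{ij}|\le1$,
\[
\operatorname{tr}A^3=\sum_{i\ne j}a_{ij}(A^2)_{ij}=\sum_{i\ne j}a_{ij}(E_{ij}-3a_{ij})\le2\sum_{i\ne j}|a_{ij}|^3-3\|A\|^2\le2\|A\|^2-3\|A\|^2=-6 .
\]
Let $\mu_1,\dots,\mu_n$ be the eigenvalues of $A$. Then $\sum_k\mu_k^2(\mu_k+1)=\operatorname{tr}A^3+\operatorname{tr}A^2\le0$. If all $\mu_k\ge-1$, every term is nonnegative and so vanishes, which means $\mu_k\in\{0,-1\}$. Then $\operatorname{tr}A=0$ forces all $\mu_k=0$, contradicting $\operatorname{tr}A^2=6$.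

\medskip\noindent\textbf{Step 2: every eigenvalue $\mu$ satisfies $(\mu+1)(\mu+2)\ge0$.}
Step~1 and Proposition~\ref{prop:spectral} give only $m(A)>1$. To improve this we pair \eqref{eq:quadratic} with a unit eigenvector $u$ for $\mu$. Put $R=\sum_ir_iu_i^2$, a weighted average of the $r_i$, so $R\le2$. Using $2|u_iu_j|\le u_i^2+u_j^2$ and $\sum_{i\ne j}a_{ij}^2(u_i^2+u_j^2)=2R$, we obtain
\begin{equation}\label{eq:chain}
\mu^2+3\mu=R+\sum_{i\ne j}E_{ij}u_iu_j\ \ge\ R-\sum_{i\ne j}2a_{ij}^2|u_iu_j|\ \ge\ R-2R=-R\ \ge\ -2 .
\end{equation}
Thus $(\mu+1)(\mu+2)=\mu^2+3\mu+2\ge0$.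

By Steps~1 and~2, $\lambda_{\min}(A)\le-2$, and with \eqref{eq:three} we conclude that $-2$ is an eigenvalue of $A$.

\medskip\noindent\textbf{Step 3: $A$ is a triangle form.}
Let $u$ be a unit eigenvector for $\mu=-2$ and let $W=\{i:u_i\ne0\}$, a nonempty set. Since $\mu^2+3\mu=-2$, all inequalities in \eqref{eq:chain} are equalities. The last one says $R=2$, and as every $r_i\le2$, we get $r_i=2$ for all $i\in W$. The middle one says $\sum_{i\ne j}a_{ij}^2(|u_i|-|u_j|)^2=0$, so $a_{ij}=0$ whenever $i\in W$ and $j\notin W$. From $\sum_ir_i=6$ we get $|W|\le3$. For $i\in W$,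
\[
2=r_i=\sum_{j\in W\setminus\{i\}}a_{ij}^2\le|W|-1\le2,
\]
so $|W|=3$ and $|a_{ij}|=1$ for distinct $i,j\in W$. These six entries exhaust $\|A\|^2=6$, so all others vanish. If the product of the three entries on $W$ were positive, $A$ would be a switching of $-T$ padded with zeros, and $m(A)=6>2$. The product is therefore negative and $A$ is a triangle form. This completes the induction and the proof of Theorem~\ref{thm:forms}, and with it that of Theorem~\ref{thm:facets}. \hfill$\square$

\begin{remark}
The constant in Szarek's inequality enters through $r_i\le2$. A bound $r_i\le\theta$ gives $\mu^2+3\mu+\theta\ge0$ in Step~2. For $2<\theta<\frac94$ the excluded interval no longer reaches down to $-2$, and for $\theta\ge\frac94$ it is empty, because $\mu^2+3\mu+\frac94=(\mu+\frac32)^2$.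
\end{remark}

\section{Inscribed balls, maximum cuts and arbitrary graphs}\label{sec:consequences}

Inequality \eqref{eq:dist} holds for every direction $g$, whether or not it is normal to a facet. We use the fact that a compact convex set $P$ is the intersection of its supporting half-spaces, so that the closed ball $B(c,\rho)$ lies in $P$ if and only if $\max_Pg\cdot x-g\cdot c\ge\rho\|g\|$ for all $g$. The first consequence removes the restriction that the ball be centered at $b$.

\begin{corollary}\label{cor:ball}
For all $n\ge3$, the largest ball contained in $P_n$ has radius exactly $1/(2\sqrt3)$. Its center is necessarily $b$, and it touches the boundary of $P_n$ exactly at the $4\binom n3$ feet of the perpendiculars from $b$ to the triangle facets.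
\end{corollary}

\begin{proof}
Put $\rho_0=1/(2\sqrt3)$. By \eqref{eq:dist}, $B(b,\rho_0)\subseteq P_n$. Now let $B(c,\rho)\subseteq P_n$ and fix a triangle $ijk$. The slacks of its four inequalities at $c$ are
\[
2-c_{ij}-c_{ik}-c_{jk},\qquad c_{ik}+c_{jk}-c_{ij},\qquad c_{ij}+c_{jk}-c_{ik},\qquad c_{ij}+c_{ik}-c_{jk}.
\]
Each is at least $\sqrt3\,\rho$, and their sum is $2$, so $\rho\le\rho_0$. If $\rho=\rho_0$, all four slacks equal $\frac12$. Adding the first two gives $2-2c_{ij}=1$, so $c_{ij}=\frac12$. Every edge lies in a triangle, so $c=b$.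

A boundary point $y$ of $P_n$ in $B(b,\rho_0)$ lies on a facet whose hyperplane is at distance at most $\|y-b\|\le\rho_0$ from $b$. By Theorem~\ref{thm:facets} this is a triangle facet, and $y$ is the point of its hyperplane nearest to $b$, the foot of the perpendicular. Conversely, each such foot lies in $B(b,\rho_0)\subseteq P_n$ and on a supporting hyperplane, hence on the boundary. The foot is $b+\rho_0\,g/\sqrt3$, where $g$ is the coefficient vector of the triangle inequality, and the $4\binom n3$ vectors $g$ are distinct.
\end{proof}

In the language of maximum cuts, $g\cdot b=\frac12\sum_eg_e$ is the average weight of a cut, and the two lower bounds for $m$ measure how far the best cut exceeds the average. Write $g(\delta(S))=\sum_{e\in\delta(S)}g_e$.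

\begin{corollary}\label{cor:maxcut}
Let $g$ be arbitrary real edge weights on $K_n$ and let $N\in\mathcal S_n$, $N_{ij}=g_{ij}$, be the weighted adjacency matrix. Then
\[
\max_Sg(\delta(S))\ \ge\ \tfrac12\sum_eg_e+\max\Bigl\{\tfrac1{2\sqrt3}\Bigl(\sum_eg_e^2\Bigr)^{1/2},\ \tfrac14\lambda_{\max}(N)\Bigr\}.
\]
For $g\ne0$, the equality $\max_Sg(\delta(S))=\frac12\sum_eg_e+\frac1{2\sqrt3}(\sum_eg_e^2)^{1/2}$ holds if and only if $g$ is supported on one triangle, with entries of equal absolute value and positive product. The constant $\frac14$ in the second term cannot be improved: for unit weights on $K_n$ with $n$ odd, $\max_Sg(\delta(S))=\frac12\sum_eg_e+\frac14\lambda_{\max}(N)$.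
\end{corollary}

\begin{proof}
By \eqref{eq:vertex}, $\max_Sg(\delta(S))=\frac12\sum_eg_e+\frac14m(-N)$. The first term and its equality case are \eqref{eq:dist}, since $-N=A_g$ is a triangle form exactly for the weights described. The second term is Proposition~\ref{prop:spectral}, since $-\lambda_{\min}(-N)=\lambda_{\max}(N)$. For unit weights and odd $n$ we have $N=J-I$, and $m(-N)=n-1=\lambda_{\max}(N)$ by the model case in Section~\ref{sec:spectral}.
\end{proof}

Finally, let $G$ be a graph on $[n]$ with edge set $E(G)$. Its cut polytope $P(G)\subset\mathbb R^{E(G)}$ is the image of $P_n$ under the projection that keeps the coordinates in $E(G)$. Let $b_G=(\frac12,\dots,\frac12)\in\mathbb R^{E(G)}$.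

\begin{corollary}\label{cor:graphs}
Let $G$ be a graph with at least one edge. Every facet of $P(G)$ is at distance at least $1/(2\sqrt3)$ from $b_G$, with equality only for facets defined by triangle inequalities of triangles of $G$. The largest ball in $P(G)$ centered at $b_G$ has radius exactly $1/(2\sqrt3)$ if $G$ contains a triangle, and strictly larger radius if $G$ is triangle-free.
\end{corollary}

\begin{proof}
Adding isolated nodes does not change $P(G)$, so we may take $n\ge3$. Let $0\ne g\in\mathbb R^{E(G)}$ and extend it by $0$ to a vector $\bar g$ on all edges of $K_n$. Then $\|\bar g\|=\|g\|$, $\bar g\cdot b=g\cdot b_G$, and $\max_{P(G)}g\cdot x=\max_{P_n}\bar g\cdot x$ because $P(G)$ is the projection of $P_n$. So \eqref{eq:dist} gives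
\[
\phi(g):=\max_{x\in P(G)}g\cdot x-g\cdot b_G\ \ge\ \frac{\|g\|}{2\sqrt3},
\]
with equality if and only if $A_{\bar g}$ is a triangle form. Thus $P(G)$ is full-dimensional, and each facet spans a hyperplane at distance $\phi(g)/\|g\|$, where $g$ is its outer normal. In the case of equality the triangle that supports $\bar g$ has its edges in $E(G)$, and the proof of Theorem~\ref{thm:facets} identifies the hyperplane with that of one of its triangle inequalities. The radius of the largest ball centered at $b_G$ is the minimum of the continuous function $\phi$ on the unit sphere of $\mathbb R^{E(G)}$, which is attained by compactness. It equals $1/(2\sqrt3)$ if and only if some triangle form is supported on $E(G)$, that is, if and only if $G$ contains a triangle.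
\end{proof}

\begin{thebibliography}{1}

\bibitem{cutcone}
\emph{The Cut Cone III: On the Role of Triangle Facets},
\texttt{https://core.ac.uk/download/pdf/6460313.pdf}.

\end{thebibliography}
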